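\title{Every Ring Embeds in a Strongly Clean Ring}

\begin{abstract}
A ring is strongly clean if each of its elements is the sum of an idempotent and a unit that commute with each other. We prove that every algebra $R$ over a commutative ring $k$ embeds unitally in a $k$-algebra $S$ all of whose matrix rings $M_n(S)$ are strongly clean. Consequently a strongly clean ring need not be Dedekind finite and need not have invariant basis number; more generally, a property that passes to subrings and holds for all strongly clean rings holds for all rings. If $k$ is a field and $R\neq0$, the overring can be taken simple and of cardinality at most $\max(|R|,\aleph_0)$. The proof lets $R$ act continuously on the compact group of its additive characters and obtains the required idempotents from the Ellis--Numakura lemma.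
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All rings are associative with identity, subrings contain the identity, and homomorphisms preserve it. For a commutative ring $k$, a \emph{$k$-algebra} is a ring $R$ together with a homomorphism from $k$ to the center of $R$; every ring is a $\mathbb Z$-algebra. Maps are written on the left, $fg$ means $f\circ g$, and $\mathbb N=\{0,1,2,\dots\}$.

An element $x$ of a ring $R$ is \emph{strongly clean in $R$} if $x=p+u$, where $p^2=p\in R$, $u$ is a unit of $R$, and $pu=up$. The ring $R$ is \emph{strongly clean} if all of its elements are. It is \emph{Dedekind finite} if $ab=1$ implies $ba=1$ for all $a,b\in R$. We answer the following question, which we take from \cite{CQR}.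
\begin{quote}
\emph{Is every strongly clean ring Dedekind finite?}
\end{quote}

Both properties are best seen on modules; this loses nothing, since every ring $R$ is the endomorphism ring of the right module $R_R$, acting by left multiplications. The ring $\operatorname{End}(M)$ is Dedekind finite exactly when $M$ is not isomorphic to a proper direct summand of itself. Indeed, if $ab=1\neq ba$, then $M=bM\oplus\ker a$ with $bM\cong M$ and $\ker a=(1-ba)M\neq0$; conversely, if $M=M'\oplus N$ with $N\neq0$ and $b\colon M\to M'$ is an isomorphism, let $a$ be $b^{-1}$ on $M'$ and $0$ on $N$. Strong cleanness has an equally concrete meaning.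

\begin{lemma}\label{lem:splitting}
Let $M$ be a module over some ring and $x\in\operatorname{End}(M)$. Then $x$ is strongly clean in $\operatorname{End}(M)$ if and only if $M=A\oplus B$ for $x$-invariant submodules $A$ and $B$ such that $x$ is bijective on $A$ and $1-x$ is bijective on $B$.
\end{lemma}

\begin{proof}
Let $x=p+u$ as in the definition, and put $A=\ker p$, $B=pM$. Since $x$, $u$ and $u^{-1}$ commute with $p$, they preserve $A$ and $B$, so $u$ is bijective on both. On $A$ we have $x=u$, and on $B$ we have $1-x=-u$. Conversely, given $A$ and $B$, let $p$ be the projection onto $B$ along $A$. It commutes with $x$, and $u=x-p$ equals $x$ on $A$ and $-(1-x)$ on $B$, so $u$ is bijective.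
\end{proof}

We call such a pair $(A,B)$ a \emph{splitting for $x$}. The simplest cases suggest a positive answer to the question. In a local ring, for each $x$ one of $x$ and $1-x$ is a unit, so $x=0+x$ or $x=1+(x-1)$ is the required decomposition; and if $ab=1$, then one of the idempotents $ba$ and $1-ba$ is a unit, hence equal to $1$, and $ba=0$ is excluded by $a(ba)b=1$. For a linear map $x$ on $F^n$, with $F$ a field, Fitting's lemma gives $F^n=\operatorname{im}x^n\oplus\ker x^n$ with $x$ bijective on the first summand and nilpotent on the second, where $1-x$ is therefore bijective. Decompositions of this stronger kind do force Dedekind finiteness: if $ab=1$ and $M=A\oplus B$ with $b$ bijective on $A$ and nilpotent on $B$, then $B=0$ because $b$ is injective, so $b$ is invertible and $ba=1$. Strong cleanness merely relaxes ``$x$ is nilpotent on $B$'' to ``$1-x$ is bijective on $B$''. Finally, the most obvious rings that are not Dedekind finite, the endomorphism rings of infinite-dimensional vector spaces, are not strongly clean (Example~\ref{ex:discrete}). Nevertheless the answer is negative, because strong cleanness places no restriction at all on subrings.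

\begin{theorem}\label{thm:main}
Let $k$ be a commutative ring and $R$ a $k$-algebra. There is a $k$-algebra $S\supseteq R$ with the same identity such that $M_n(S)$ is strongly clean for every $n\ge1$. In particular, $S$ is strongly clean.
\end{theorem}

\begin{corollary}\label{cor:DF}
There is a strongly clean ring that is not Dedekind finite.
\end{corollary}

\begin{proof}
Let $\mathbb Z^{(\mathbb N)}$ be the free abelian group with basis $\varepsilon_0,\varepsilon_1,\dots$ and $R=\operatorname{End}_{\mathbb Z}(\mathbb Z^{(\mathbb N)})$. Define the shifts $a,b\in R$ by $b\varepsilon_i=\varepsilon_{i+1}$, $a\varepsilon_0=0$ and $a\varepsilon_{i+1}=\varepsilon_i$. Then $ab=1$, while $ba\varepsilon_0=0$, so $ba\neq1$. The ring $S\supseteq R$ of Theorem~\ref{thm:main} is strongly clean, and $ab=1\neq ba$ in $S$.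
\end{proof}

Section~\ref{sec:powers} reduces strong cleanness of $x$ to finding an idempotent that behaves like a power of $x$, and tests this on the shifts. Section~\ref{sec:compact} finds such an idempotent when $x$ is a continuous endomorphism of a compact group, and Section~\ref{sec:embedding} brings an arbitrary ring into this position. Section~\ref{sec:consequences} derives further consequences, among them countable simple counterexamples. The proofs use the axiom of choice, and nothing beyond ZFC.

\section{Idempotents that behave like powers}\label{sec:powers}

The definition asks for an idempotent, a unit and its inverse at the same time. The next lemma replaces the unit by two divisibility conditions on the idempotent. In terms of Lemma~\ref{lem:splitting}, $e$ is the projection onto $A$ along $B$.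

\begin{lemma}\label{lem:criterion}
Let $\Lambda$ be a ring, $x\in\Lambda$, and $E=\{f\in\Lambda: fx=xf\}$ the centralizer of $x$. Then $x$ is strongly clean in $\Lambda$ if and only if there is an idempotent $e\in E$ with $e\in xE$ and $1-e\in(1-x)E$.
\end{lemma}

\begin{proof}
Suppose that $x=p+u$ as in the definition, and put $e=1-p$. The elements $e$, $p$, $u^{-1}$ lie in the subring $E$ and commute with each other. From $xe=ue$ and $(1-x)p=-up$ we get $e=x\cdot eu^{-1}$ and $1-e=p=(1-x)\cdot(-pu^{-1})$.

Conversely, let $e=xg$ and $e'=1-e=(1-x)h$ with $g,h\in E$. We claim that
\[
u=x-e'=xe-(1-x)e'
\]
is a unit. It acts as $x$ on the $e$-part and as $-(1-x)$ on the $e'$-part, where $g$ and $-h$ should invert it. As $g$ and $h$ need not commute with $e$, we cut them down to these parts and put $w=ege-e'he'$. Since $ee'=e'e=0$ and $e,e'$ commute with $x$,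
\[
uw=xege+(1-x)e'he'=e(xg)e+e'\bigl((1-x)h\bigr)e'=e+e'=1 .
\]
In the product $wu$ the mixed terms vanish because $e(1-x)e'=0=e'xe$, and since $g$ and $h$ commute with $x$,
\[
wu=egxe+e'h(1-x)e'=e(xg)e+e'\bigl((1-x)h\bigr)e'=1 .
\]
So $x=e'+u$ with $u$ a unit and $e'$ an idempotent that commutes with $x$, hence with $u$.
\end{proof}

The requirement that $g$ and $h$ commute with $x$ is used only for $wu=1$, and it cannot be dropped: if $ab=1\neq ba$ and $x=a$, then $e=1=xb$ and $1-e=(1-x)0$, but $u=a$ is not a unit.

The two divisibility conditions are satisfied by every power of $x$: for $m\ge1$,
\begin{equation}\label{eq:powers}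
x^m=x\cdot x^{m-1},\qquad 1-x^m=(1-x)(1+x+\dots+x^{m-1}).
\end{equation}
What is missing is idempotence.

\begin{example}[Finite rings]\label{ex:finite}
If $\Lambda$ is finite, then $x^i=x^{i+d}$ for some $i,d\ge1$, hence $x^j=x^{j+d}$ for all $j\ge i$. For a multiple $m$ of $d$ with $m\ge i$ this gives $x^{2m}=x^m$. By \eqref{eq:powers} and Lemma~\ref{lem:criterion}, $x$ is strongly clean. The whole paper consists in running this argument with ``compact'' in place of ``finite''.
\end{example}

\begin{example}[The shift on finitely supported sequences]\label{ex:discrete}
Let $F$ be a field and $W$ a vector space of infinite dimension $\lambda$. Then $\operatorname{End}_F(W)$ is not strongly clean. Indeed, since $\lambda\cdot\aleph_0=\lambda$, we may take for $W$ a free $F[t]$-module of rank $\lambda$; let $x$ be multiplication by $t$. In a splitting for $x$, every element of $A$ is divisible by $t^n$ for all $n$, and every element of $B$ is divisible by $(1-t)^n$ for all $n$. The coordinates of such an element are polynomials with the same property, so they vanish by degree. Thus $A=B=0$, which is absurd. The same argument in $\mathbb Z[t]\cong\mathbb Z^{(\mathbb N)}$ shows that the shift $b$ of Corollary~\ref{cor:DF} is not strongly clean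 in the ring $R$ used there.
\end{example}

\begin{example}[The shifts on all sequences]\label{ex:compact}
Let $F$ be a finite field with the discrete topology and $V=F^{\mathbb N}$ with the product topology, a compact group. The maps
\[
a(v_0,v_1,\dots)=(v_1,v_2,\dots),\qquad b(v_0,v_1,\dots)=(0,v_0,v_1,\dots)
\]
are continuous elements of $\Lambda=\operatorname{End}_F(V)$ with $ab=1\neq ba$.

No power of $b$ is idempotent, as $b^m$ is injective and different from $1$. But the $i$th coordinate of $b^mv$ is $0$ for $m>i$, so the powers converge pointwise to the idempotent $e=0$. The sums $1+b+\dots+b^{m-1}$ in \eqref{eq:powers} converge pointwise to the map $h$ with $(hv)_i=v_0+\dots+v_i$. It satisfies $((1-b)hv)_i=v_i$, and $(hbv)_i=v_0+\dots+v_{i-1}=(bhv)_i$. So $b$ is strongly clean in $\Lambda$, with $A=0$ and $B=V$. The map $h$ sends $(1,0,0,\dots)$ to $(1,1,1,\dots)$: it exists on $V$ but not on the finitely supported sequences $F^{(\mathbb N)}$.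

The shift $a$ is harder. Let $(A,B)$ be a splitting for $a$. If $a^nv=0$ and $v=v_A+v_B$, then $a^nv_A=0$ and so $v_A=0$; hence $B$ contains $\bigcup_n\ker a^n=F^{(\mathbb N)}$, which is dense in $V$. For the same reason $A$ contains $\ker(1-a)$, the constant sequences. The projection $e$ onto $A$ along $B$ kills a dense subspace and fixes $(1,1,\dots)$, so it is not continuous. The powers of $a$ do not converge pointwise, since $a$ interchanges $(0,1,0,1,\dots)$ and $(1,0,1,0,\dots)$. But they have cluster points in the compact space $V^V$, and every cluster point kills $F^{(\mathbb N)}$ and fixes the constants, as $e$ must. Not every cluster point is idempotent: a cluster point of the odd powers $a^{2n+1}$ interchanges the two sequences above.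
\end{example}

The example sets the task. We must work among all endomorphisms of $V$, continuous or not, with the topology of pointwise convergence, and we need a reason for an idempotent to exist there.

\section{Continuous endomorphisms of compact groups}\label{sec:compact}

We use the following facts. A product of compact Hausdorff spaces is compact Hausdorff (Tychonoff's theorem), and a map into a product is continuous if and only if its coordinates are. In particular the set $V^V$ of all maps $V\to V$, with coordinates the evaluations $f\mapsto f(v)$, is compact Hausdorff when $V$ is. In a Hausdorff space compact subsets are closed, and the set where two continuous maps into a Hausdorff space agree is closed.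

Composition on $V^V$ is continuous in one variable for free. For fixed $g$, the $v$-coordinate of $fg$ is the $g(v)$-coordinate of $f$, so $f\mapsto fg$ is continuous, whether or not $g$ is. The $v$-coordinate of $yg$ is $y(g(v))$, so $g\mapsto yg$ is continuous when $y$ is continuous, but we have no control over it otherwise. One-sided continuity suffices to produce an idempotent.

\begin{lemma}[Ellis--Numakura]\label{lem:EN}
Let $C$ be a nonempty compact Hausdorff space with an associative multiplication such that $f\mapsto fg$ is continuous for each fixed $g\in C$. Then $C$ contains an element $e$ with $e^2=e$.
\end{lemma}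

\begin{proof}
The intersection of a chain of nonempty closed subsemigroups of $C$ is a closed subsemigroup, and it is nonempty by compactness. By Zorn's lemma there is a minimal nonempty closed subsemigroup $L$. Pick $e\in L$. The set $Le\subseteq L$ is nonempty; it is the image of the compact set $L$ under $f\mapsto fe$, hence closed; and it is a subsemigroup, as $(fe)(f'e)=(fef')e$. By minimality $Le=L$. So $e\in Le$, that is, $L'=\{f\in L:fe=e\}$ is nonempty. The set $L'$ is closed, being the preimage of a point under a continuous map on $L$, and it is a subsemigroup, as $ff'e=fe=e$ for $f,f'\in L'$. By minimality $L'=L\ni e$, so $e^2=e$.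
\end{proof}

Compactness is essential: the positive integers under addition, with the discrete topology, have no idempotent.

To apply the lemma we take for $C$ the set of all elements that satisfy the two divisibility conditions of Lemma~\ref{lem:criterion}. The point to watch is that these conditions are existential: a limit of elements $xg_i$ must again have the form $xg$. This holds because the witnesses $g_i$ range over a compact set. The set $K$ below keeps track of the scalars.

\begin{proposition}\label{prop:compact}
Let $V$ be a compact Hausdorff abelian topological group, $K$ a set of continuous additive endomorphisms of $V$, and $\Lambda$ the ring of all, not necessarily continuous, additive endomorphisms of $V$ that commute with every element of $K$. Then every continuous $x\in\Lambda$ is strongly clean in $\Lambda$.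
\end{proposition}

\begin{proof}
Let $E$ be the centralizer of $x$ in $\Lambda$, a subring containing $x$. As a subset of $V^V$ it is defined by the conditions
\[
f(v+w)=f(v)+f(w),\qquad f(cv)=c(f(v)),\qquad f(xv)=x(f(v))
\]
for $v,w\in V$ and $c\in K$. Both sides of each equation are continuous functions of $f$, because evaluations, addition in $V$, the maps $c\in K$ and $x$ are continuous. Hence $E$ is closed in $V^V$, and so compact.

The maps $g\mapsto xg$ and $h\mapsto 1-(1-x)h$ from $E$ to $V^V$ have $v$-coordinates $x(g(v))$ and $v-h(v)+x(h(v))$, so they are continuous, and their images $xE$ and $1-(1-x)E$ are compact, hence closed. Therefore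
\[
C=xE\cap\bigl(1-(1-x)E\bigr)=\{f\in E: f\in xE\text{ and }1-f\in(1-x)E\}
\]
is a compact Hausdorff space. It is nonempty, since $x=x\cdot1$ and $1-x=(1-x)\cdot1$ show that $x\in C$.

The set $C$ is closed under multiplication. Let $f,f'\in C$, with $1-f=(1-x)h$ and $1-f'=(1-x)h'$, where $h,h'\in E$. Then $ff'\in xEf'\subseteq xE$, and since $f$ commutes with $x$,
\[
1-ff'=(1-f)+f(1-f')=(1-x)h+f(1-x)h'=(1-x)(h+fh')\in(1-x)E .
\]
Right multiplications are continuous on $V^V$, hence on $C$. By Lemma~\ref{lem:EN}, $C$ contains an idempotent, and Lemma~\ref{lem:criterion} finishes the proof.
\end{proof}

\begin{remark}\label{rem:limit}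
The idempotent may be taken to be a pointwise limit of powers of $x$, as in Examples \ref{ex:finite} and~\ref{ex:compact}. The closure $P$ of $\{x^m:m\ge1\}$ lies in $C$ by \eqref{eq:powers}. For $g\in P$ we have $x^mg\in P$, because left multiplication by $x^m$ is continuous and maps powers to powers; then $fg\in P$ for $f\in P$, because right multiplication by $g$ is continuous. So Lemma~\ref{lem:EN} applies to $P$.
\end{remark}

\begin{remark}\label{rem:hypotheses}
Let $F$ be a finite field and $K$ the set of scalar multiplications. Compactness of $V$ cannot be omitted: on the discrete group $F^{(\mathbb N)}\cong F[t]$ the shift is continuous and not strongly clean, by Example~\ref{ex:discrete}. Continuity of $x$ cannot be omitted: for the compact group $V=F^{\mathbb N}$ the ring $\Lambda=\operatorname{End}_F(V)$ is not strongly clean, by the same example. And $\Lambda$ cannot be replaced by its subring of continuous elements, by the shift $a$ of Example~\ref{ex:compact}.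
\end{remark}

\section{The embedding}\label{sec:embedding}

To use Proposition~\ref{prop:compact} we need, for an arbitrary ring $R$, a faithful module that is a compact group on which $R$ acts continuously. Duality supplies one: the compact space $F^{\mathbb N}$ is the space of linear functionals on the discrete space $F^{(\mathbb N)}$. For a general ring, the role of the finite field is played by the circle group $\mathbb T=\mathbb R/\mathbb Z$, which is compact and has enough homomorphisms into it: if $G$ is an abelian group and $0\neq r\in G$, there is a homomorphism $v\colon G\to\mathbb T$ with $v(r)\neq0$. To see this, define $v$ on the cyclic group generated by $r$ by $v(r)=\frac1m+\mathbb Z$ if $r$ has finite order $m$ and by $v(r)=\frac12+\mathbb Z$ otherwise, and recall that a homomorphism from a subgroup of $G$ to a divisible abelian group, such as $\mathbb T$, extends to $G$.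

\begin{lemma}\label{lem:onestep}
Let $R$ be a $k$-algebra. There are a $k$-algebra $R'$ and an injective $k$-algebra homomorphism $R\to R'$ such that, for every $n\ge1$, every element of $M_n(R)$ is strongly clean in $M_n(R')$.
\end{lemma}

\begin{proof}
Let $V=\operatorname{Hom}_{\mathbb Z}(R,\mathbb T)$. It is the subgroup of the compact Hausdorff topological group $\mathbb T^R$ defined by the closed conditions $v(s+s')=v(s)+v(s')$, so it is a compact Hausdorff abelian topological group. For $r\in R$ and $v\in V$ define $rv\in V$ by $(rv)(s)=v(sr)$. This is additive in $r$ and in $v$, we have $1v=v$, and
\[
\bigl(r(r'v)\bigr)(s)=(r'v)(sr)=v(srr')=\bigl((rr')v\bigr)(s),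
\]
so $V$ is a left $R$-module. Each $r$ acts continuously, since the $s$-coordinate of $rv$ is the $sr$-coordinate of $v$. The action is faithful: for $r\neq0$ choose $v\in V$ with $v(r)\neq0$; then $(rv)(1)=v(r)\neq0$.

Let $k$ act on $V$ through the structure map $k\to R$, and put $R'=\operatorname{End}_k(V)$. Since $k$ is commutative, the scalar multiplications lie in the center of $R'$ and make it a $k$-algebra. Since the image of $k$ is central in $R$, every $r\in R$ acts $k$-linearly, and we obtain an injective $k$-algebra homomorphism $R\to R'$.

Fix $n\ge1$. Letting matrices act on columns identifies $M_n(R')$ with $\operatorname{End}_k(V^n)$. Let $K$ be the set of scalar multiplications by elements of $k$ on the compact Hausdorff group $V^n$; they are continuous, and the ring $\Lambda$ of Proposition~\ref{prop:compact} is $\operatorname{End}_k(V^n)$. A matrix $x=(x_{ij})\in M_n(R)$ acts by $(xv)_i=\sum_jx_{ij}v_j$, which is continuous. By Proposition~\ref{prop:compact}, $x$ is strongly clean in $M_n(R')$.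
\end{proof}

One step is not enough, because the new elements of $R'$ need not be continuous on $V$. In fact, if $k$ is a field and $R$ is infinite-dimensional, then $V$ is infinite-dimensional, as $R$ embeds in $\operatorname{End}_k(V)$, and so $R'$ is not strongly clean by Example~\ref{ex:discrete}. But we may forget the topology of $V$ and dualize again. An element that is strongly clean in a ring stays so in every overring with the same identity, so what has been gained is never lost.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $S_0=R$ and $S_{m+1}=(S_m)'$ as in Lemma~\ref{lem:onestep}. Replacing each $S_{m+1}$ in turn by an isomorphic copy that contains $S_m$, we get a chain $S_0\subseteq S_1\subseteq\cdots$ of $k$-algebras with the same identity. The union $S=\bigcup_mS_m$ is a $k$-algebra containing $R$. A matrix $x\in M_n(S)$ has finitely many entries, so it lies in some $M_n(S_m)$. Hence $x=p+u$ with $p^2=p$, $pu=up$ and $p,u,u^{-1}\in M_n(S_{m+1})\subseteq M_n(S)$.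
\end{proof}

\section{Consequences}\label{sec:consequences}

\subsection*{Properties inherited by subrings}

The proof of Corollary~\ref{cor:DF} used only that Dedekind finiteness passes to subrings.

\begin{theorem}\label{thm:hereditary}
Let $\mathcal P$ be a property of rings that passes to unital subrings and is invariant under isomorphism. If all strongly clean rings have $\mathcal P$, then all rings have $\mathcal P$. The same holds if ``strongly clean rings'' is replaced by ``rings all of whose matrix rings are strongly clean''.
\end{theorem}

\begin{proof}
By Theorem~\ref{thm:main} with $k=\mathbb Z$, every ring is isomorphic to a unital subring of a ring $S$ that belongs to both classes.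
\end{proof}

A \emph{universal sentence} in the language of rings has the form $\forall x_1\cdots\forall x_n\,\varphi$, where $\varphi$ is built from equations between expressions in $+,-,\cdot,0,1$ by logical connectives, without quantifiers. Dedekind finiteness, $\forall a\forall b\,(ab=1\to ba=1)$, is an example. Such a sentence passes to unital subrings, so a universal sentence that holds in all strongly clean rings holds in all rings. Here is a second instance. A ring $S$ has \emph{invariant basis number} if $S^m\cong S^n$ as right $S$-modules implies $m=n$.

\begin{corollary}\label{cor:IBN}
There is a nonzero strongly clean ring $S$, with all $M_n(S)$ strongly clean, such that $S\cong S^2$ as right $S$-modules. In particular $S$ does not have invariant basis number.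
\end{corollary}

\begin{proof}
Let $F$ be a field and $R=\operatorname{End}_F(F^{(\mathbb N)})$, where $F^{(\mathbb N)}$ has basis $\varepsilon_0,\varepsilon_1,\dots$. Define $b_1\varepsilon_i=\varepsilon_{2i}$, $b_2\varepsilon_i=\varepsilon_{2i+1}$, $a_1\varepsilon_{2i}=a_2\varepsilon_{2i+1}=\varepsilon_i$ and $a_1\varepsilon_{2i+1}=a_2\varepsilon_{2i}=0$. Evaluating on basis vectors gives $a_ib_j=\delta_{ij}$ and $b_1a_1+b_2a_2=1$. These relations persist in the ring $S\supseteq R$ of Theorem~\ref{thm:main}. They say that the homomorphisms of right $S$-modules $s\mapsto(a_1s,a_2s)$ and $(s_1,s_2)\mapsto b_1s_1+b_2s_2$ are inverse to each other.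
\end{proof}

\subsection*{Simple and countable examples}

The ring $S$ of Section~\ref{sec:embedding} is built from iterated endomorphism rings, with no control on its ideals or its size. Over a field, both can be controlled afterwards. A ring is \emph{simple} if it is nonzero and its only two-sided ideals are $0$ and itself.

\begin{theorem}\label{thm:simple}
Let $k$ be a field and $R\neq0$ a $k$-algebra. Then $R$ embeds unitally in a simple $k$-algebra $T$ such that $M_n(T)$ is strongly clean for all $n\ge1$ and $|T|\le\max(|R|,\aleph_0)$. In particular, over every countable field there is a countable simple strongly clean algebra that is not Dedekind finite.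
\end{theorem}

A homomorphic image of a strongly clean ring is strongly clean, since idempotents, units and commutation are preserved. So it is natural to divide $S$ by a maximal ideal. The difficulty is that this ideal may meet $R$; it might contain $1-ba$. It cannot meet a simple subring, however, so we first embed $R$ in a simple algebra.

\begin{proof}
\emph{Step 1: $R$ embeds in a simple $k$-algebra $Q$.} Let $\lambda\ge\dim_kR$ be an infinite cardinal, $U$ a $k$-vector space of dimension $\lambda$, and $W=R\otimes_kU$, so that $\dim W=\dim R\cdot\lambda=\lambda$. Let $R$ act on $W$ by left multiplication on the first factor. The purpose of $U$ is to give every nonzero element full rank: if $0\neq r\in R$, the image of $r$ is $rR\otimes_kU$, of dimension $\dim(rR)\cdot\lambda=\lambda$. Let $I\subseteq\operatorname{End}_k(W)$ be the set of endomorphisms of rank less than $\lambda$. It is a two-sided ideal, because the rank of a sum is at most the sum of the ranks, which stays below the infinite cardinal $\lambda$, and the rank of a product is at most the rank of each factor. It is proper, because the identity has rank $\lambda$. Let $f\notin I$. A complement $W_0$ of $\ker f$ has dimension $\lambda$; let $h\colon W\to W_0$ be an isomorphism.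 Then $fh\colon W\to f(W)$ is bijective, and if $g$ is a linear extension of its inverse to $W$, then $gfh=1$. So every element outside $I$ generates the unit ideal, and $Q=\operatorname{End}_k(W)/I$ is a simple $k$-algebra. The map $R\to Q$ is injective, since nonzero elements of $R$ act with rank $\lambda$.

\emph{Step 2: a simple overring with strongly clean matrix rings.} Let $S\supseteq Q$ be as in Theorem~\ref{thm:main}, let $\mathfrak m$ be a maximal two-sided ideal of $S$, which exists by Zorn's lemma, and put $T_0=S/\mathfrak m$, a simple $k$-algebra. The ideal $Q\cap\mathfrak m$ of $Q$ does not contain $1$, so it is zero, and we may regard $R\subseteq Q\subseteq T_0$. Each $M_n(T_0)$ is a homomorphic image of $M_n(S)$, hence strongly clean.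

\emph{Step 3: cardinality.} Both properties of $T_0$ say that for each element, or matrix, there exist finitely many witnesses in $T_0$, so we close $R$ under a choice of witnesses. Let $\kappa=\max(|R|,\aleph_0)$ and $X_0=R$. Given a subring $X_m\subseteq T_0$ with $|X_m|\le\kappa$, make the following choices.
\begin{itemize}
\item For each $n\ge1$ and each $x\in M_n(X_m)$, choose $p,u\in M_n(T_0)$ with $x=p+u$, $p^2=p$, $u$ a unit and $pu=up$.
\item For each $0\neq x\in X_m$, choose finitely many $y_i,z_i\in T_0$ with $\sum_iy_ixz_i=1$; this is possible since $T_0$ is simple.
\end{itemize}
Let $X_{m+1}$ be the subring generated by $X_m$, the entries of all chosen $p$, $u$, $u^{-1}$, and all chosen $y_i,z_i$. There are at most $\kappa$ elements $x$ to consider, each contributes finitely many generators, and a ring with at most $\kappa$ generators has at most $\kappa$ elements. So $|X_{m+1}|\le\kappa$. Put $T=\bigcup_mX_m$; then $|T|\le\kappa$. The ring $T$ contains $R$, hence $k\cdot1$, and is therefore a $k$-subalgebra of $T_0$. Every $x\in M_n(T)$ lies in some $M_n(X_m)$ and is strongly clean in $M_n(X_{m+1})\subseteq M_n(T)$. Every $0\neq x\in T$ lies in some $X_m$ and generates the unit ideal of $X_{m+1}$, hence of $T$. So $T$ is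 simple.

For the last claim let $k$ be countable and $R=k\langle a,b\rangle/(ab-1)$, the quotient of the free algebra on $a,b$ by the ideal generated by $ab-1$. It is countable, being spanned over $k$ by the countably many words in $a$ and $b$. The shifts on $k^{(\mathbb N)}$, defined as in Corollary~\ref{cor:DF}, give a homomorphism $R\to\operatorname{End}_k(k^{(\mathbb N)})$ under which $ba$ and $1$ have different images. So $ba\neq1$ in $R$, in particular $R\neq0$, and $ab=1\neq ba$ in the countable simple algebra $T\supseteq R$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CQR}
\emph{Central Quasipolar Rings},\\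
\texttt{http://www.scielo.org.co/pdf/rcm/v49n2/v49n2a05.pdf}

\end{thebibliography}
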